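\title{The sharp uniform growth exponent for Steklov eigenvalues of domains in space forms}

\begin{abstract}
Let $\sigma_k$ be the $k$-th Steklov eigenvalue of a bounded domain $\Omega$ with smooth boundary $\Sigma$ in $\mathbb R^{n+1}$, in $\mathbb H^{n+1}$ or in a hemisphere of $\mathbb S^{n+1}$. For each fixed domain the scale-invariant quantity $\sigma_k|\Sigma|^{1/n}$ grows like $k^{1/n}$, and it is known to be at most $C(n)k^{2/(n+1)}$ for all domains at once. We show that for $n\ge2$ the exponent in the uniform bound cannot be lowered to $1/n$. The optimal exponent is $q_n=\frac{n^2+2n-1}{n^2(n+1)}$, which lies strictly between $1/n$ and $2/(n+1)$, and it is attained up to a dimensional constant for every $k$. More precisely, we determine up to dimensional constants how large $\sigma_k|\Sigma|^{1/n}$ can be as a function of $k$ and of the isoperimetric ratio of $\Omega$. The examples are balls with many small holes.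
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega$ be a bounded connected domain with smooth boundary $\Sigma$ in a Riemannian manifold of dimension $d=n+1$, and let $\nu$ be the outward unit normal. The Steklov problem asks for the numbers $\sigma$ such that
\[
\Delta u=0\ \text{ in }\Omega,\qquad \partial_\nu u=\sigma u\ \text{ on }\Sigma
\]
has a nonzero solution. These numbers are the eigenvalues of the Dirichlet-to-Neumann map, which sends a function on $\Sigma$ to the normal derivative of its harmonic extension. Counted with multiplicity they form a sequence $0=\sigma_0<\sigma_1\le\sigma_2\le\cdots\to\infty$. They are the min--max values of the Rayleigh quotient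
\[
R(u)=\frac{\int_\Omega|\nabla u|^2}{\int_\Sigma u^2},
\]
in which the energy is measured in $\Omega$ and the mass on $\Sigma$. Multiplying all lengths by $t$ multiplies $\sigma_k$ by $t^{-1}$ and the $n$-dimensional volume $|\Sigma|$ by $t^n$, so the normalized eigenvalue
\[
\bar\sigma_k(\Omega)=\sigma_k|\Sigma|^{1/n}
\]
is scale invariant. How large can it be?

\begin{example}[The ball]\label{ex:ball}
Let $B$ be the unit ball of $\mathbb R^{d}$ and let $s_0\le s_1\le\cdots$ be its Steklov eigenvalues. A harmonic homogeneous polynomial $u$ of degree $l$ satisfies $\partial_\nu u=lu$ on $\partial B$ by Euler's identity, and the restrictions of such polynomials span a dense subspace of $L^2(\partial B)$. The eigenvalues are therefore the integers $l\ge0$, with multiplicity $\binom{l+n}{n}-\binom{l-2+n}{n}$. The multiplicities telescope: the number of eigenvalues at most $L$ is $\binom{L+n}{n}+\binom{L-1+n}{n}$. For $n=2$ this is $(L+1)^2$, so $s_j=\lfloor\sqrt j\rfloor$. In general $\binom{L+n}{n}=\prod_{i=1}^n\frac{L+i}{i}$ lies between $(L+1)^n/n!$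 and $(L+1)^n$. Let $j\ge1$. At least $j+1$ eigenvalues are at most $s_j$, so $j+1\le2(s_j+1)^n\le2(2s_j)^n$; at most $j$ eigenvalues are at most $s_j-1$, so $s_j^n/n!\le j$. Thus
\begin{equation}\label{eq:ball}
\tfrac12(j/2)^{1/n}\le s_j\le(n!\,j)^{1/n}\qquad(j\ge1).
\end{equation}
\end{example}

Two general facts are known. First, for each fixed domain $\bar\sigma_k(\Omega)\sim c_nk^{1/n}$ as $k\to\infty$, where $c_n$ depends only on $n$. Second, there is a constant $C(n)$ such that
\begin{equation}\label{eq:known}
\bar\sigma_k(\Omega)<C(n)\,k^{\frac2{n+1}}\qquad(k\ge1)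
\end{equation}
for every bounded domain in $\mathbb R^{n+1}$, in $\mathbb H^{n+1}$ or in a hemisphere of $\mathbb S^{n+1}$. The difference of the two exponents is
\begin{equation}\label{eq:gamma}
\gamma=\frac2{n+1}-\frac1n=\frac{n-1}{n(n+1)},
\end{equation}
which vanishes for $n=1$ and is positive for $n\ge2$. The following question is posed in \cite{report}.

\medskip
\noindent\emph{For $n\ge2$, does \eqref{eq:known} hold with the exponent $1/n$, that is, is there $C(n)$ with $\bar\sigma_k(\Omega)<C(n)k^{1/n}$ for all these domains and all $k\ge1$?}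
\medskip

One would guess that it does: the ball obeys such a bound for every $k$, and $\bar\sigma_kk^{-1/n}$ has the same limit for every domain. But the asymptotic law does not say from which index on it is accurate, and a domain chosen after $k$ can exploit this. The answer is no, and neither $1/n$ nor $2/(n+1)$ is the right exponent.

From now on $n\ge2$, $d=n+1$, and $\mathbb M$ is $\mathbb R^d$, $\mathbb H^d$ or a closed hemisphere of $\mathbb S^d$. A \emph{domain} is a bounded connected open set with smooth boundary. The letters $c,C$ denote positive constants that depend only on $n$ and may change from line to line. Put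
\[
q_n=\frac{1+\gamma}{n}=\frac1n+\frac{n-1}{n^2(n+1)}=\frac{n^2+2n-1}{n^2(n+1)} .
\]
Since $\frac2{n+1}-q_n=\frac{(n-1)^2}{n^2(n+1)}$, we have $\frac1n<q_n<\frac2{n+1}$. For $n=2$ these numbers are $\frac12<\frac7{12}<\frac23$.

\begin{theorem}\label{thm:A}
There is $c=c(n)>0$ such that for every $k\ge1$ there is a domain $\Omega_k\subset\mathbb M$ with $\bar\sigma_k(\Omega_k)\ge c\,k^{q_n}$. Since $q_n>1/n$, the inequality $\bar\sigma_k(\Omega)<C(n)k^{1/n}$ fails for every choice of $C(n)$.
\end{theorem}

The exponent $q_n$ is explained by a finer statement, which involves the scale-invariant isoperimetric ratio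
\[
I(\Omega)=\frac{|\Sigma|}{|\Omega|^{n/(n+1)}} .
\]
Let $\omega=|B|$. Then $|\partial B|=d\omega$ and $I_0:=I(B)=(n+1)\,\omega^{1/(n+1)}$; by the isoperimetric inequality $I_0$ is the least value of $I$ in $\mathbb R^d$. For $k\ge1$ and $I>0$ put
\[
\Phi(k,I)=\min\Big\{(kI)^{\frac1n},\ k^{\frac2{n+1}}I^{-\frac{n-1}n}\Big\}.
\]

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] For every domain $\Omega\subset\mathbb M$ and every $k\ge1$,
\[
\bar\sigma_k(\Omega)\le C\,\Phi(k,I(\Omega)),\qquad\text{hence}\qquad\bar\sigma_k(\Omega)\le C\,k^{q_n}.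
\]
\item[(ii)] For every $k\ge1$ and $I\ge I_0$ there is a domain $\Omega\subset\mathbb R^{n+1}$ with $I(\Omega)=I$ and $\bar\sigma_k(\Omega)\ge c\,\Phi(k,I)$. In $\mathbb H^{n+1}$ and in a hemisphere the same holds with $I(\Omega)\in[I/2,2I]$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:C}
For all $k\ge1$ we have $c\,k^{q_n}\le\sup_{\Omega\subset\mathbb M}\bar\sigma_k(\Omega)\le C\,k^{q_n}$. In $\mathbb R^{n+1}$, for all $J\ge I_0$,
\[
cJ^{1/n}\le\sup\big\{\bar\sigma_k(\Omega)\,k^{-1/n}:\ k\ge1,\ I(\Omega)\le J\big\}\le CJ^{1/n}.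
\]
\end{corollary}

The ratio of the first term of $\Phi$ to the second is $Ik^{-\gamma}$. So for fixed $k$,
\begin{equation}\label{eq:Phi}
\Phi(k,I)=(kI)^{1/n}\ \text{ for } I\le k^\gamma,\qquad \max_{I>0}\Phi(k,I)=\Phi(k,k^\gamma)=k^{(1+\gamma)/n}=k^{q_n},
\end{equation}
because the first term increases in $I$ and the second decreases. The picture is as follows. On a class of domains with bounded isoperimetric ratio the guess $Ck^{1/n}$ is correct. Extra boundary can be added without lowering the order of $\sigma_k$, and so raises $\bar\sigma_k$, until $I$ reaches $k^\gamma$. Beyond that point the boundary is so heavy that $\sigma_k$ drops faster than $|\Sigma|^{1/n}$ grows. For $n=1$ we have $\gamma=0$, and there is no room for this effect.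

Section~\ref{sec:prelim} collects the variational facts and the conformal models. Section~\ref{sec:lower} constructs the examples and proves Theorems~\ref{thm:A} and~\ref{thm:B}(ii); it does not depend on Section~\ref{sec:upper}, which proves Theorem~\ref{thm:B}(i) and Corollary~\ref{cor:C}.

\section{Variational principles and conformal models}\label{sec:prelim}

\subsection{Bounds from subspaces}
Let $\Omega$ be a domain in any Riemannian manifold of dimension $d$. There are Steklov eigenfunctions $u_0,u_1,\dots\in H^1(\Omega)$ whose traces form an orthonormal basis of $L^2(\Sigma)$ and which satisfy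
\begin{equation}\label{eq:weak}
\int_\Omega\langle\nabla u_i,\nabla v\rangle=\sigma_i\int_\Sigma u_iv\qquad\text{for all }v\in H^1(\Omega).
\end{equation}
If $u=\sum_{i\le k}a_iu_i\ne0$, then $\int_\Sigma u^2=\sum a_i^2>0$ and $\int_\Omega|\nabla u|^2=\sum\sigma_ia_i^2$, so $R(u)\le\sigma_k$. In the other direction,
\begin{equation}\label{eq:orth}
\int_\Omega|\nabla v|^2\ge\sigma_k\int_\Sigma v^2\quad\text{if $v\in H^1(\Omega)$ and }\int_\Sigma vu_i=0\ \text{ for }0\le i<k .
\end{equation}
Indeed, let $a_i=\int_\Sigma vu_i$ and $v_N=\sum_{i\le N}a_iu_i$. By \eqref{eq:weak}, $\nabla(v-v_N)$ is orthogonal to $\nabla v_N$ in $L^2(\Omega)$, so $\int_\Omega|\nabla v|^2\ge\int_\Omega|\nabla v_N|^2=\sum_{k\le i\le N}\sigma_ia_i^2\ge\sigma_k\sum_{i\le N}a_i^2$, and we let $N\to\infty$.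

\begin{lemma}\label{lem:var}
Let $k\ge1$.
\begin{enumerate}
\item[(a)] If $E\subset H^1(\Omega)$ is a subspace of dimension $k+1$ in which every nonzero function has nonzero trace, then $\sigma_k\le\sup_{u\in E\setminus\{0\}}R(u)$, with equality for the span of $u_0,\dots,u_k$.
\item[(b)] If $f_0,\dots,f_k$ are Lipschitz functions on $\overline\Omega$, none identically zero on $\Sigma$, and $f_if_j\equiv0$ for $i\ne j$, then $\sigma_k\le\max_iR(f_i)$.
\item[(c)] If $V\subset H^1(\Omega)$ is a subspace of codimension at most $k$ and $\int_\Sigma u^2\le A\int_\Omega|\nabla u|^2$ for all $u\in V$, then $\sigma_k\ge1/A$.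
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $k$ linear conditions in \eqref{eq:orth} have a nonzero solution $v\in E$, and $\sigma_k\le R(v)$. The span of $u_0,\dots,u_k$ was treated above.

(b) Let $i\ne j$. On the open set $\{f_i\ne0\}$ the function $f_j$ vanishes, so $\nabla f_j=0$; on $\{f_i=0\}$ we have $\nabla f_i=0$ almost everywhere. Hence $\langle\nabla f_i,\nabla f_j\rangle=0$ almost everywhere. For $f=\sum a_if_i$ with $(a_i)\ne0$ we get $\int_\Sigma f^2=\sum a_i^2\int_\Sigma f_i^2>0$ and $\int_\Omega|\nabla f|^2=\sum a_i^2\int_\Omega|\nabla f_i|^2\le\max_iR(f_i)\int_\Sigma f^2$. Apply (a).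

(c) The span of $u_0,\dots,u_k$ has dimension $k+1$, so it meets $V$ in some $u\ne0$, and $0<\int_\Sigma u^2\le A\int_\Omega|\nabla u|^2\le A\sigma_k\int_\Sigma u^2$.
\end{proof}

Upper bounds thus require $k+1$ disjoint bumps with small quotient, and lower bounds require a trace inequality that holds after $k$ linear conditions are imposed.

\subsection{Conformal models}\label{sub:models}
All three spaces are subsets of $\mathbb R^d$ with a metric $g=\phi^2g_{\rm eucl}$. Hyperbolic space is the open ball $B$ with $\phi=2/(1-|x|^2)$, or the half-space $\{x_d>0\}$ with $\phi=1/x_d$. By stereographic projection from the antipode of its center, the closed hemisphere is $\overline B$ with $\phi=2/(1+|x|^2)$. For such a metric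
\begin{equation}\label{eq:conf}
|\nabla u|_g=\phi^{-1}|\nabla u|,\qquad dv_g=\phi^{n+1}\,dx,\qquad dA_g=\phi^n\,dA .
\end{equation}

\begin{lemma}\label{lem:conf}
Let $\Omega\subset\mathbb R^d$ be a domain and $g=\phi^2g_{\rm eucl}$ with $0<a\le\phi\le b$ on $\overline\Omega$. Then each of $\bar\sigma_k(\Omega)$ and $I(\Omega)$, computed for $g$, equals its Euclidean value times a factor in $[(a/b)^n,(b/a)^n]$.
\end{lemma}

\begin{proof}
By \eqref{eq:conf}, passing from $g_{\rm eucl}$ to $g$ multiplies $\int_\Omega|\nabla u|^2$ by a factor in $[a^{n-1},b^{n-1}]$, the quantities $\int_\Sigma u^2$ and $|\Sigma|$ by factors in $[a^n,b^n]$, and $|\Omega|^{n/d}$ by a factor in $[a^n,b^n]$. This gives the claim for $I$. The quotient $R(u)$ is multiplied by a factor in $[a^{n-1}b^{-n},b^{n-1}a^{-n}]$, and by Lemma~\ref{lem:var}(a), which expresses $\sigma_k$ as a minimum over subspaces that do not depend on the metric, so is $\sigma_k$. Finally $|\Sigma|^{1/n}$ is multiplied by a factor in $[a,b]$.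
\end{proof}

\section{Perforated balls}\label{sec:lower}

\subsection{The idea in three dimensions}\label{sub:idea}
Take $n=2$ and fix a large $k$. The ball has $s_k=\lfloor\sqrt k\rfloor$ and area $4\pi$. We want to keep $\sigma_k$ of order $\sqrt k$ and increase the area. New boundary increases the denominator of $R$ and so tends to lower $\sigma_k$; the point is to find how much of it can be added at no cost.

\emph{Smeared boundary.} Suppose first that area could be spread uniformly through the interior of $B$, with density $a\ge1$. The quotient would become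
\[
R_a(w)=\frac{\int_B|\nabla w|^2}{a\int_Bw^2+\int_{\partial B}w^2},
\]
with total mass of order $a$. The new term is governed by the Neumann eigenvalues $\lambda_j$ of $B$, which grow like $j^{2/3}$, faster than $s_j$. If $w$ is orthogonal in $L^2(B)$ to the first $j$ Neumann eigenfunctions and in $L^2(\partial B)$ to the first $j$ Steklov eigenfunctions, then $1/R_a(w)\le a/\lambda_j+1/s_j$. With $j$ about $k/2$, the $k$-th min--max value of $R_a$ therefore stays of order $k^{1/2}$ as long as $a\le k^{2/3-1/2}=k^{1/6}$. At $a=k^{1/6}$ the normalized value is of order $k^{1/2}a^{1/2}=k^{7/12}$. A larger $a$ does not help: on the span of the first $k+1$ Neumann eigenfunctions $R_a\le\lambda_k/a$, so the normalized value is at most of order $k^{2/3}a^{-1/2}$.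

\emph{One hole.} Smeared area is imitated by many small holes. The danger is that a function can concentrate at one hole and so produce a new small eigenvalue. Let $v$ be radial on the shell $r<|x|<s$ with $v(r)=1$ and $v(s)=0$. By the Cauchy--Schwarz inequality,
\[
1=\Big(\int_r^sv'\,dt\Big)^2\le\int_r^s\frac{dt}{t^2}\,\int_r^sv'^2t^2\,dt\le\frac1r\cdot\frac1{4\pi}\int|\nabla v|^2 .
\]
The energy is at least $4\pi r$ and the mass on the hole is $4\pi r^2$, so the quotient is at least $1/r$. Concentration at a small hole is expensive, and it is harmless once $r\le k^{-1/2}$.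

\emph{Many holes.} Take $m$ holes of radius $r$ with $mr^2=a$ fixed and let $r\to0$. Their spacing is of order $m^{-1/3}=a^{-1/3}r^{2/3}$, much larger than $r$, and the removed volume is of order $mr^3=ar\to0$. The holes are sparse and remove almost no volume, yet they carry the prescribed area.

The proof in general dimension follows these three steps: Lemma~\ref{lem:W} treats the smeared problem, Lemma~\ref{lem:trace} one hole, and Lemmas~\ref{lem:param} and~\ref{lem:ext} assemble them.

\subsection{A subspace of small codimension in the ball}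
Let $0=\lambda_0<\lambda_1\le\cdots$ be the Neumann eigenvalues of $B$, with eigenfunctions $\varphi_i$ forming an orthonormal basis of $L^2(B)$. If $w\in H^1(B)$ is orthogonal to $\varphi_0,\dots,\varphi_{j-1}$, then $\int_B|\nabla w|^2\ge\lambda_j\int_Bw^2$. By Weyl's law $\lambda_jj^{-2/d}$ tends to a positive limit; since also $\lambda_j\ge\lambda_1>0$ for $j\ge1$, we have $\lambda_j\ge cj^{2/d}$ for all $j\ge1$.

\begin{lemma}\label{lem:W}
For every $k\ge1$ there is a subspace $W_k\subset H^1(B)$ of codimension at most $k$ such that for all $w\in W_k$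
\[
\int_Bw^2\le Ck^{-\frac2{n+1}}\int_B|\nabla w|^2,\qquad\int_{\partial B}w^2\le Ck^{-\frac1n}\int_B|\nabla w|^2 .
\]
\end{lemma}

\begin{proof}
Let $k\ge2$ and $j=\lfloor k/2\rfloor$. Then $j\ge k/3$: for $k=2$ directly, and for $k\ge3$ because $(k-1)/2\ge k/3$. Let $\psi_i$ be the Steklov eigenfunctions of $B$, and let $W_k$ be defined by the $2j\le k$ conditions $\int_Bw\varphi_i=0$ and $\int_{\partial B}w\psi_i=0$ for $0\le i<j$. The first inequality holds with the constant $1/\lambda_j$. The second holds with the constant $1/s_j$ by \eqref{eq:orth}, and $1/s_j\le Ck^{-1/n}$ by \eqref{eq:ball}.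

For $k=1$ only one condition is available. Let $W_1=\{w:\int_Bw=0\}$, on which the first inequality holds with the constant $1/\lambda_1$. The divergence theorem applied to the field $w^2x$ gives, for all $w\in H^1(B)$,
\begin{equation}\label{eq:div}
\int_{\partial B}w^2=d\int_Bw^2+2\int_Bw\,\langle x,\nabla w\rangle\le(d+1)\int_Bw^2+\int_B|\nabla w|^2,
\end{equation}
and the second inequality follows from the first.
\end{proof}

The Steklov conditions are what give the exponent $1/n$. From the Neumann conditions alone, the identity in \eqref{eq:div} and the Cauchy--Schwarz inequality yield only the weaker constant $C\lambda_j^{-1/2}\le Ck^{-1/(n+1)}$.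

\subsection{The domains}
For $\varepsilon>0$ and $z\in\varepsilon\mathbb Z^d$ let $Q_z=z+(-\frac\varepsilon2,\frac\varepsilon2)^d$. Let $Z_\varepsilon$ be the set of those $z$ with $Q_z\subset B$, and let $m=\#Z_\varepsilon$. For $0<r<\varepsilon/4$ put
\[
\Omega_{\varepsilon,r}=B\setminus\bigcup_{z\in Z_\varepsilon}\overline{B(z,r)} .
\]
Since $B(z,2r)\subset B(z,\varepsilon/2)\subset Q_z$ and the cubes are disjoint, the boundary is the disjoint union of $\partial B$ and $m$ spheres. The set is connected: the radial map $t\mapsto r+t/2$ in each punctured ball $B(z,2r)\setminus\{z\}$, extended by the identity, is a homeomorphism of $B\setminus Z_\varepsilon$ onto $\Omega_{\varepsilon,r}$. We have $|\Sigma|=d\omega(1+mr^n)$ and $|\Omega_{\varepsilon,r}|=\omega(1-mr^{n+1})$, so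
\begin{equation}\label{eq:Iperf}
I(\Omega_{\varepsilon,r})=I_0\,\frac{1+mr^n}{(1-mr^{n+1})^{n/(n+1)}} .
\end{equation}

\begin{lemma}\label{lem:param}
Let $k\ge1$ and $I>I_0$. There are $\varepsilon>0$ and $r\in(0,\varepsilon/4)$ such that $\Omega=\Omega_{\varepsilon,r}$ satisfies
\[
I(\Omega)=I,\qquad r\le k^{-1/n},\qquad|\Omega|\ge\omega/2,\qquad r^n\varepsilon^{-d}\le CI .
\]
\end{lemma}

\begin{proof}
The cubes $Q_z$, $z\in\varepsilon\mathbb Z^d$, tile $\mathbb R^d$ up to a null set and have diameter $\varepsilon\sqrt d$, so those contained in $B$ cover almost all of $B(0,1-\varepsilon\sqrt d)$. Hence $\omega(1-\varepsilon\sqrt d)^d\le m\varepsilon^d\le\omega$, and $m\varepsilon^d\to\omega$ as $\varepsilon\to0$. For fixed $\varepsilon$ the right side of \eqref{eq:Iperf} is continuous in $r\in(0,\varepsilon/4]$ and tends to $I_0<I$ as $r\to0$. At $r=\varepsilon/4$ it is at least $I_0\,m\varepsilon^d/(4^n\varepsilon)$, which exceeds $I$ for small $\varepsilon$. By the intermediate value theorem there is $r=r_\varepsilon\in(0,\varepsilon/4)$ with $I(\Omega_{\varepsilon,r})=I$.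 The denominator in \eqref{eq:Iperf} is at most $1$, so $mr^n\le I/I_0$ and $mr^{n+1}\le\varepsilon I/I_0$. Take $\varepsilon$ so small that also $\varepsilon\le k^{-1/n}$, $\varepsilon I/I_0\le\frac12$ and $m\varepsilon^d\ge\omega/2$. Then $|\Omega|\ge\omega/2$ and $r^n\varepsilon^{-d}=mr^n/(m\varepsilon^d)\le2I/(I_0\omega)$.
\end{proof}

Up to the factor $d\omega$, the number $r^n\varepsilon^{-d}$ is the area of one hole divided by the volume of its cell. It plays the role of the density $a$.

\subsection{Filling the holes}
Lemma~\ref{lem:W} concerns functions on $B$, and Steklov eigenfunctions of $\Omega_{\varepsilon,r}$ are not defined in the holes. We extend them, and the cost in energy must not depend on $r$ or $m$. An extension that is merely bounded in $H^1$ does not suffice: rescaled to a hole of radius $r$, its bound contains the term $r^{-2}\int u^2$. Subtracting the mean first removes this term.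

\begin{lemma}\label{lem:ext}
For $\Omega=\Omega_{\varepsilon,r}$ there is a linear map $H^1(\Omega)\to H^1(B)$, $u\mapsto\tilde u$, with $\tilde u=u$ on $\Omega$ and $\int_B|\nabla\tilde u|^2\le C\int_\Omega|\nabla u|^2$.
\end{lemma}

\begin{proof}
Write $B_s=B(0,s)$ and $T=B_2\setminus\overline{B_1}$. The reflection $\Psi(x)=(2-|x|)\,x/|x|$ is a diffeomorphism of the closed shell $\{\frac12\le|x|\le1\}$ onto $\{1\le|x|\le\frac32\}$ and fixes $\partial B_1$ pointwise. Let $\eta$ be smooth with $\eta=1$ near $1$ and $\eta=0$ on $[0,\frac12]$. For $u\in H^1(T)$ let $E_0u=u$ on $T$ and $E_0u(x)=\eta(|x|)\,u(\Psi(x))$ on $B_1$. The two pieces are in $H^1$ and have the same trace on $\partial B_1$, so $E_0u\in H^1(B_2)$ and $\|E_0u\|_{H^1(B_2)}\le C\|u\|_{H^1(T)}$. Let $\bar u$ be the mean of $u$ over $T$ and put $Eu=\bar u+E_0(u-\bar u)$. Then $E$ is linear, $Eu=u$ on $T$, and the Poincar\'e inequality $\int_T(u-\bar u)^2\le C\int_T|\nabla u|^2$ on the connected domain $T$ gives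
\[
\int_{B_2}|\nabla Eu|^2\le C\|u-\bar u\|^2_{H^1(T)}\le C\int_T|\nabla u|^2 .
\]
Under the map $x\mapsto z+rx$ both ends are multiplied by $r^{d-2}$, so the same inequality holds for the rescaled operator on $T_z=B(z,2r)\setminus\overline{B(z,r)}$. The shells $T_z$ are disjoint and contained in $\Omega$. Define $\tilde u$ as $u$ on $\Omega$ and as the rescaled extension of $u|_{T_z}$ on $B(z,2r)$. These finitely many open sets cover $B$ and the definitions agree on overlaps, so $\tilde u\in H^1(B)$, and $\int_B|\nabla\tilde u|^2\le\int_\Omega|\nabla u|^2+C\sum_z\int_{T_z}|\nabla u|^2$.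
\end{proof}

\subsection{The trace on one hole}
The next lemma is the one-hole computation of Section~\ref{sub:idea}, done along each ray. It says that the mass of $v$ on a hole is controlled by the smeared mass in the surrounding cell, up to an error $r$ times the energy.

\begin{lemma}\label{lem:trace}
Let $0<r<\varepsilon/4$ and $S=\{x:r<|x-z|<\varepsilon/2\}$. For every $v\in H^1(S)$,
\[
\int_{\partial B(z,r)}v^2\le2\cdot4^d\,r^n\varepsilon^{-d}\int_Sv^2+\frac{2r}{n-1}\int_S|\nabla v|^2 .
\]
\end{lemma}

\begin{proof}
By density and continuity of the trace we may take $v$ smooth on $\overline S$. Let $z=0$, let $\theta\in\mathbb S^n$ and $s\in(\varepsilon/4,\varepsilon/2)$, so that $s>r$. From $v(r\theta)=v(s\theta)-\int_r^s\partial_tv(t\theta)\,dt$ and the Cauchy--Schwarz inequality,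
\[
v(r\theta)^2\le2v(s\theta)^2+2\int_r^st^{-n}dt\int_r^s|\partial_tv(t\theta)|^2t^n\,dt\le2v(s\theta)^2+\frac{2r^{1-n}}{n-1}\int_r^{\varepsilon/2}|\nabla v(t\theta)|^2t^n\,dt;
\]
here $n\ge2$ makes $\int_r^\infty t^{-n}dt$ finite. Multiply by $r^n$ and integrate over $\theta$:
\[
\int_{\partial B(0,r)}v^2\le2r^n\int_{\mathbb S^n}v(s\theta)^2\,d\theta+\frac{2r}{n-1}\int_S|\nabla v|^2 .
\]
Average over $s\in(\varepsilon/4,\varepsilon/2)$ with the weight $s^n$. Since $\int_{\varepsilon/4}^{\varepsilon/2}s^n\,ds\ge(\varepsilon/4)^d$ and $\int_{\varepsilon/4}^{\varepsilon/2}\int_{\mathbb S^n}v(s\theta)^2s^n\,d\theta\,ds\le\int_Sv^2$, the lemma follows.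
\end{proof}

\subsection{Proof of the lower bounds}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
\emph{Euclidean space.} If $I=I_0$, take $\Omega=B$; then $\bar\sigma_k(B)\ge ck^{1/n}\ge c\,\Phi(k,I_0)$ by \eqref{eq:ball}. Let $I>I_0$ and let $\Omega$ be the domain of Lemma~\ref{lem:param}. The shells $\{r<|x-z|<\varepsilon/2\}$, $z\in Z_\varepsilon$, are disjoint subsets of $\Omega$. Summing Lemma~\ref{lem:trace} over $z$, adding the integral over $\partial B$, and using $\tilde u=u$ on $\Omega$, we get for all $u\in H^1(\Omega)$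
\[
\int_\Sigma u^2\le CI\int_B\tilde u^2+\frac{2r}{n-1}\int_\Omega|\nabla u|^2+\int_{\partial B}\tilde u^2 .
\]
Let $V=\{u\in H^1(\Omega):\tilde u\in W_k\}$. It is the kernel of a linear map to $H^1(B)/W_k$, so its codimension is at most $k$. For $u\in V$, Lemmas~\ref{lem:W} and~\ref{lem:ext} and the bound $r\le k^{-1/n}$ give
\[
\int_\Sigma u^2\le C\big(Ik^{-\frac2{n+1}}+k^{-\frac1n}\big)\int_\Omega|\nabla u|^2 .
\]
By Lemma~\ref{lem:var}(c), $\sigma_k\ge c\min\{k^{1/n},k^{2/(n+1)}I^{-1}\}$. Since $|\Sigma|=I|\Omega|^{n/d}\ge I(\omega/2)^{n/d}$, multiplying by $|\Sigma|^{1/n}\ge cI^{1/n}$ gives $\bar\sigma_k(\Omega)\ge c\,\Phi(k,I)$.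

\emph{Hyperbolic space and the hemisphere.} At small scales these spaces are nearly Euclidean, so we shrink the example. Let $\Omega\subset B$ be the domain just found and let $0<t<1$. The dilate $t\Omega$ has the same Euclidean $\bar\sigma_k$ and $I$. Regard $t\Omega$ as a domain in the ball model of $\mathbb H^d$ or of the hemisphere. On $\{|x|\le t\}$ both conformal factors $2/(1\mp|x|^2)$ lie between $a=2/(1+t^2)$ and $b=2/(1-t^2)$. Choose $t=t(n)$ with $(b/a)^n\le2$. By Lemma~\ref{lem:conf}, in the metric of $\mathbb M$ the isoperimetric ratio of $t\Omega$ lies in $[I/2,2I]$ and its normalized eigenvalue is at least $\frac12c\,\Phi(k,I)$.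
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Theorem~\ref{thm:B}(ii) with $I=I_0k^\gamma\ge I_0$. At $I=k^\gamma$ both terms of $\Phi$ equal $k^{q_n}$, so $\Phi(k,I_0k^\gamma)=\min\{I_0^{1/n},I_0^{-(n-1)/n}\}\,k^{q_n}$. A bound $\bar\sigma_k<C(n)k^{1/n}$ would give $c\,k^{q_n-1/n}<C(n)$ for all $k$, which is false.
\end{proof}

\begin{remark}[Consistency with the asymptotic law]
In a perforated ball the rate $k^{1/n}$ is restored by the time the index reaches the number of holes. The $m$ functions $(2-|x-z|/r)_+$, $z\in Z_\varepsilon$, have pairwise products zero, energy at most $r^{-2}\omega(2r)^d$ and mass $d\omega r^n$ on $\Sigma$. If $m\ge2$, Lemma~\ref{lem:var}(b) gives $\sigma_{m-1}\le C/r$, and if moreover $mr^n\ge1$, then $|\Sigma|^{1/n}\le Cm^{1/n}r$ and $\bar\sigma_{m-1}\le Cm^{1/n}$. This is why the number of holes must be chosen after $k$.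
\end{remark}

\section{Upper bounds}\label{sec:upper}

\subsection{Reduction to two inequalities}
We prove that for every domain $\Omega$ in $\mathbb R^d$ or $\mathbb H^d$ and every $k\ge1$,
\begin{align}
\sigma_k|\Sigma|&\le C\,k^{\frac2{n+1}}|\Omega|^{\frac{n-1}{n+1}},\label{eq:heavy}\\
\sigma_k|\Omega|^{\frac1{n+1}}&\le C\,k^{\frac1n}.\label{eq:light}
\end{align}
These imply Theorem~\ref{thm:B}(i). Dividing \eqref{eq:heavy} by $|\Sigma|^{(n-1)/n}$ gives $\bar\sigma_k\le Ck^{2/(n+1)}I(\Omega)^{-(n-1)/n}$, and multiplying \eqref{eq:light} by $I(\Omega)^{1/n}=|\Sigma|^{1/n}|\Omega|^{-1/(n+1)}$ gives $\bar\sigma_k\le C(kI(\Omega))^{1/n}$. Together they give $\bar\sigma_k\le C\Phi(k,I(\Omega))$, and $\Phi\le k^{q_n}$ by \eqref{eq:Phi}. For a domain in the hemisphere we have $1\le\phi\le2$ in the model of Section~\ref{sub:models}, so by Lemma~\ref{lem:conf} its $\bar\sigma_k$ and $I$ differ from the Euclidean values by factors in $[2^{-n},2^n]$. The exponents of $I$ in $\Phi$ have absolute value at most $1$, so such a change of $I$ changes $\Phi$ by a factor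 of at most $2^n$, and the hemisphere case follows from the Euclidean one. From now on $\mathbb M$ is $\mathbb R^d$ or $\mathbb H^d$.

\subsection{The bound for heavy boundary}
Inequality \eqref{eq:heavy} is due to Colbois, El Soufi and Girouard \cite{CEG}; we include its short derivation. One needs $k+1$ disjoint regions, each carrying a fraction about $1/k$ of the area of $\Sigma$ and surrounded by a collar in which a cutoff function can decay cheaply. Nothing is known about how the area is distributed, and balls do not always suffice. Consider mass $1/M$ on each of the spheres $|x|=10^{-i}$, $1\le i\le M$. A ball $B(a,R)$ whose double misses the origin lies in $\{|a|/2\le|x|\le3|a|/2\}$ and meets at most one sphere, so its mass is at most $1/M$, however small $k$ is compared with $M$; and among disjoint doubled balls only one contains the origin. Annuli do suffice.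

\begin{theorem}[Grigor'yan, Netrusov and Yau \cite{GNY}]\label{thm:GNY}
Let $(X,\operatorname{dist})$ be a metric space with precompact balls in which every ball of radius $\rho$ can be covered by $N$ balls of radius $\rho/2$. Let $\mu$ be a non-atomic Radon measure with $0<\mu(X)<\infty$. Then for each $l\ge1$ there are $l$ annuli $A_i=\{r_i\le\operatorname{dist}(\cdot,a_i)<R_i\}$, $0\le r_i<R_i<\infty$, with $\mu(A_i)\ge c(N)\mu(X)/l$, such that the annuli $2A_i=\{r_i/2\le\operatorname{dist}(\cdot,a_i)<2R_i\}$ are pairwise disjoint.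
\end{theorem}

A set is \emph{$s$-separated} if its points have mutual distances at least $s$. We use repeatedly that the open balls of radius $s$ centered at a maximal $s$-separated subset of a bounded set cover that set, while the balls of radius $s/2$ are disjoint. In $\mathbb R^d$ this gives the covering hypothesis with $N=5^d$: for a maximal $\rho/2$-separated subset of a ball of radius $\rho$, the disjoint balls of radius $\rho/4$ lie in a ball of radius $5\rho/4$. In $\mathbb H^d$ the hypothesis fails, because the volume of balls grows exponentially. We therefore use the Euclidean distance of the ball model, and we estimate the energy through $\int|\nabla f|^d$, which by \eqref{eq:conf} does not see the conformal factor.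

\begin{proof}[Proof of \eqref{eq:heavy}]
Realize $\mathbb M$ as $\mathbb R^d$ or as the ball model, with metric $g=\phi^2g_{\rm eucl}$. Let $\mu$ be the measure on $\mathbb R^d$ given by the $g$-area of $\Sigma$; it is a finite non-atomic Radon measure because $\Sigma$ is a compact hypersurface of $\mathbb M$. Apply Theorem~\ref{thm:GNY} in Euclidean $\mathbb R^d$ with $l=2k+1$. The sets $2A_i$ are disjoint, so at most $k$ of them satisfy $|\Omega\cap2A_i|_g>|\Omega|_g/(k+1)$. Keep $k+1$ annuli for which the opposite inequality holds. For each, let $f_i$ be the continuous function of $t=|x-a_i|$ that equals $1$ for $r_i\le t\le R_i$, vanishes off $2A_i$, and is affine on $[r_i/2,r_i]$ and on $[R_i,2R_i]$. Its slopes are $2/r_i$ and $1/R_i$, so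
\[
\int_{\mathbb R^d}|\nabla f_i|^d\,dx\le(2/r_i)^d\,\omega r_i^d+R_i^{-d}\,\omega(2R_i)^d=2^{d+1}\omega,
\]
where the first term is absent if $r_i=0$. By \eqref{eq:conf}, $|\nabla f_i|_g^d\,dv_g=|\nabla f_i|^d\,dx$. H\"older's inequality with exponents $\frac{n+1}2$ and $\frac{n+1}{n-1}$ gives
\[
\int_\Omega|\nabla f_i|_g^2\,dv_g\le\Big(\int_\Omega|\nabla f_i|_g^d\,dv_g\Big)^{\frac2{n+1}}|\Omega\cap2A_i|_g^{\frac{n-1}{n+1}}\le C\Big(\frac{|\Omega|_g}{k}\Big)^{\frac{n-1}{n+1}} .
\]
Also $\int_\Sigma f_i^2\,dA_g\ge\mu(A_i)\ge c|\Sigma|_g/k$. By Lemma~\ref{lem:var}(b), $\sigma_k\le Ck^{1-\frac{n-1}{n+1}}|\Omega|_g^{\frac{n-1}{n+1}}/|\Sigma|_g$, which is \eqref{eq:heavy}.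
\end{proof}

\subsection{Isoperimetric inequalities}
Inequality \eqref{eq:light} does not mention $|\Sigma|$, so boundary area has to be produced from volume. We start from two standard inequalities in $\mathbb R^d$, with constants depending only on $n$. The \emph{relative isoperimetric inequality} states that for a domain $\Omega$ and an open ball $D$,
\begin{equation}\label{eq:rel}
\min\{|D\cap\Omega|,|D\setminus\Omega|\}^{n/d}\le C|\Sigma\cap D| .
\end{equation}
The \emph{$L^1$ Sobolev inequality} states that for compactly supported Lipschitz functions $w$,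
\begin{equation}\label{eq:sob}
\Big(\int|w|^{d/n}\Big)^{n/d}\le C\int|\nabla w| .
\end{equation}
Balls $B(x,s)$ are now open metric balls of $\mathbb M$; their volume $\beta(s)$ does not depend on $x$. Call a radius $\rho>0$ \emph{admissible} if $\mathbb M=\mathbb R^d$, or if $\mathbb M=\mathbb H^d$ and $\rho\le1$.

\begin{lemma}\label{lem:geo}
\begin{enumerate}
\item[(a)] If $\rho$ is admissible and $\rho/2\le s\le5\rho$, then $c\rho^d\le\beta(s)\le C\rho^d$.
\item[(b)] If $\rho$ is admissible, then \eqref{eq:rel} holds in $\mathbb M$ for $D=B(x,\rho)$.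
\item[(c)] Inequality \eqref{eq:sob} holds in $\mathbb M$.
\item[(d)] Every domain in $\mathbb H^d$ satisfies $|\Sigma|\ge n|\Omega|$.
\end{enumerate}
\end{lemma}

\begin{proof}
In $\mathbb R^d$ we have $\beta(s)=\omega s^d$ and nothing else is to be proved. Let $\mathbb M=\mathbb H^d$.

(a) Here $\beta(s)=d\omega\int_0^s\sinh^nt\,dt$, and $t\le\sinh t\le t\cosh5$ for $0\le t\le5$.

(b) Move $x$ by an isometry to the center of the ball model. Then $B(x,\rho)$ is the Euclidean ball of radius $\tanh(\rho/2)\le\tanh\frac12$, on which $2\le\phi\le2\cosh^2\frac12$. By \eqref{eq:conf}, volumes and areas in it are comparable to the Euclidean ones.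

(c) Use the half-space model, in which $dv_g=x_d^{-n-1}dx$ and $|\nabla u|_g\,dv_g=x_d^{-n}|\nabla u|\,dx$. Let $u$ be Lipschitz with compact support in the half-space. Integration by parts in $x_d$ gives
\[
n\int|u|\,x_d^{-n-1}dx=-\int|u|\,\partial_d(x_d^{-n})\,dx=\int x_d^{-n}\,\partial_d|u|\,dx\le\int x_d^{-n}|\nabla u|\,dx .
\]
Put $w=x_d^{-n}u$. Then $|w|^{d/n}dx=|u|^{d/n}dv_g$ and $|\nabla w|\le x_d^{-n}|\nabla u|+nx_d^{-n-1}|u|$, so $\int|\nabla w|\,dx\le2\int|\nabla u|_g\,dv_g$. Now apply \eqref{eq:sob} to $w$.

(d) In the same model, with $\nu$ the Euclidean unit normal, the divergence theorem gives $n|\Omega|_g=-\int_\Omega\partial_d(x_d^{-n})\,dx=-\int_\Sigma x_d^{-n}\nu_d\,dA\le\int_\Sigma x_d^{-n}\,dA=|\Sigma|_g$.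
\end{proof}

\subsection{Bumps at a given scale}
For $x\in\mathbb M$ and $\rho>0$ let $h_x(y)=\min\{1,(2-\operatorname{dist}(x,y)/\rho)_+\}$. This function equals $1$ on $B(x,\rho)$, vanishes off $B(x,2\rho)$, and has $|\nabla h_x|\le1/\rho$. Writing $\mu(S)=|\Omega\cap S|$, we have
\begin{equation}\label{eq:bump}
R(h_x)\le\frac{\rho^{-2}\mu(B(x,2\rho))}{|\Sigma\cap B(x,\rho)|}\qquad\text{if }|\Sigma\cap B(x,\rho)|>0,
\end{equation}
and $h_xh_{x'}\equiv0$ when $\operatorname{dist}(x,x')\ge4\rho$.

For the unit ball one places about $\rho^{-n}$ centers on the sphere. Each bump has quotient of order $\rho^{-2}\rho^{n+1}/\rho^n=1/\rho$, and $\rho$ of order $k^{-1/n}$ gives \eqref{eq:light}. For a general domain two things go wrong. The total area of $\Sigma$ does not count the available centers, since it may be crumpled into a few balls of radius $\rho$. And where $\Omega$ is thin, a ball of radius $\rho$ may contain much less area than $\rho^n$. Both are handled by looking at $\Omega$ with resolution $\rho$, through the density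
\[
f(x)=\mu(B(x,\rho))/\beta(\rho),\qquad x\in\mathbb M .
\]
Where $f<\frac12$ the area may be small, but \eqref{eq:rel} bounds it below by the local volume, which also bounds the energy. If most of $\Omega$ has $f\ge\frac12$, then the set $\{f\ge\frac12\}$ is a blurred copy of $\Omega$, and its boundary replaces $\Sigma$. For a perforated ball from which a volume less than $\beta(\rho)/2$ has been removed, $f>\frac12$ at every point of $B$ at distance at least $\rho$ from $\partial B$, so this boundary lies within $\rho$ of $\partial B$ and ignores the holes.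

\begin{lemma}\label{lem:bumps}
There is $c_1=c_1(n)\in(0,1]$ with the following property. If $\Omega\subset\mathbb M$ is a domain and $\rho\le|\Omega|^{1/d}$ is admissible, then there is a $4\rho$-separated set of $N\ge c_1\big(|\Omega|^{1/d}/\rho\big)^n$ points $x\in\mathbb M$ with $|\Sigma\cap B(x,\rho)|>0$ and $R(h_x)\le C/\rho$.
\end{lemma}

\begin{proof}
For each $s>0$ the function $x\mapsto\mu(B(x,s))$ is continuous: if $\operatorname{dist}(x,x')=\delta<s$, then both $B(x,s)$ and $B(x',s)$ contain $B(x,s-\delta)$ and are contained in $B(x,s+\delta)$, so the two values differ by at most $\beta(s+\delta)-\beta(s-\delta)$. In particular $f$ is continuous, and it vanishes at distance at least $\rho$ from $\Omega$. Let $U=\{x\in\Omega:f(x)<\frac12\}$.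

\emph{Case A: $|U|\ge\frac12|\Omega|$.} In \eqref{eq:bump} the numerator involves $B(x,2\rho)$ and the denominator $B(x,\rho)$. Near the tip of a thin spike attached to a large body the first ball can contain far more of $\Omega$ than the second, so we discard such points and show that they have small total volume. Let $M=\beta(5\rho/2)/\beta(\rho/2)\le C$ and
\[
D=\{x\in U:\mu(B(x,2\rho))>4M\mu(B(x,\rho))\},
\]
an open set. Let $\{z_j\}$ be a maximal $\rho$-separated subset of $D$. If a point $y$ lies in $B(z_j,2\rho)$, then $B(z_j,\rho/2)\subset B(y,5\rho/2)$; these small balls are disjoint, so $y$ lies in at most $M$ of the balls $B(z_j,2\rho)$. Since the balls $B(z_j,\rho)$ cover $D$,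
\[
|D|\le\sum_j\mu(B(z_j,\rho))\le\frac1{4M}\sum_j\mu(B(z_j,2\rho))\le\frac14|\Omega| .
\]
Thus $|U\setminus D|\ge\frac14|\Omega|$. Let $x_1,\dots,x_N$ be a maximal $4\rho$-separated subset of $U\setminus D$. The balls $B(x_i,4\rho)$ cover $U\setminus D$, so $N\beta(4\rho)\ge\frac14|\Omega|$ and
\[
N\ge c\big(|\Omega|^{1/d}/\rho\big)^{n+1}\ge c\big(|\Omega|^{1/d}/\rho\big)^n,
\]
where the last step uses $\rho\le|\Omega|^{1/d}$. Put $\mu_i=\mu(B(x_i,\rho))$. Then $\mu_i>0$ because $x_i\in\Omega$, and $\mu_i\le C\rho^d$. Since $f(x_i)<\frac12$, the minimum in \eqref{eq:rel} is attained by $\mu_i$, so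
\[
|\Sigma\cap B(x_i,\rho)|\ge c\mu_i^{n/d}=c\mu_i\cdot\mu_i^{-1/d}\ge c\mu_i/\rho>0 .
\]
Since $x_i\notin D$, \eqref{eq:bump} gives $R(h_{x_i})\le\rho^{-2}\cdot4M\mu_i/(c\mu_i/\rho)\le C/\rho$.

\emph{Case B: $|U|<\frac12|\Omega|$.} Let $F=\{x\in\mathbb M:f(x)\ge\frac12\}$. It is compact and contains $\Omega\setminus U$, so $|F|\ge\frac12|\Omega|$. Since $\mathbb M$ is connected and not compact, $\partial F\ne\emptyset$. A point of $\partial F$ lies in $F$ and is a limit of points with $f<\frac12$, so $f=\frac12$ on $\partial F$. Let $y_1,\dots,y_N$ be a maximal $4\rho$-separated subset of $\partial F$. In $B(y_i,\rho)$ both $\Omega$ and its complement have volume $\beta(\rho)/2$, so \eqref{eq:rel} gives $|\Sigma\cap B(y_i,\rho)|\ge c\rho^n$, and \eqref{eq:bump} gives $R(h_{y_i})\le\rho^{-2}\beta(2\rho)/(c\rho^n)\le C/\rho$.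

It remains to count the points. The set $\partial F$ need not be regular, so instead of its area we use a cutoff function of $F$ at scale $\rho$. Let $u=(1-\operatorname{dist}(\cdot,F)/\rho)_+$. It is Lipschitz with compact support, $u=1$ on $F$, $|\nabla u|\le1/\rho$, and $\nabla u=0$ almost everywhere on the level sets $\{u=1\}$ and $\{u=0\}$, that is, outside $G=\{0<\operatorname{dist}(\cdot,F)<\rho\}$. Let $x\in G$ and let $p\in F$ be a nearest point. The points before $p$ on the geodesic segment from $x$ to $p$ are closer to $x$ than $p$ is, so they are not in $F$; hence $p\in\partial F$ and $\operatorname{dist}(p,y_i)<4\rho$ for some $i$. Thus $G\subset\bigcup_iB(y_i,5\rho)$, and Lemma~\ref{lem:geo}(c) and (a) give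
\[
\big(\tfrac12|\Omega|\big)^{n/d}\le|F|^{n/d}\le C\int|\nabla u|\le C\rho^{-1}N\beta(5\rho)\le CN\rho^n .
\]
This is $N\ge c\big(|\Omega|^{1/d}/\rho\big)^n$.
\end{proof}

\subsection{The bound for light boundary}

\begin{proof}[Proof of \eqref{eq:light}]
Choose the scale at which Lemma~\ref{lem:bumps} produces $2k$ points: $\rho=(c_1/2k)^{1/n}|\Omega|^{1/d}\le|\Omega|^{1/d}$. If $\rho$ is admissible, we obtain at least $2k\ge k+1$ bumps, and Lemma~\ref{lem:var}(b) gives $\sigma_k\le C/\rho\le Ck^{1/n}|\Omega|^{-1/d}$.

Otherwise $\mathbb M=\mathbb H^d$ and $\rho>1$. At such scales the volume estimates of Lemma~\ref{lem:geo}(a) are lost, but the domain is large, $|\Omega|^{1/d}>(2k/c_1)^{1/n}\ge k^{1/n}$, and a large hyperbolic domain has heavy boundary. By \eqref{eq:heavy} and Lemma~\ref{lem:geo}(d), $\sigma_k\le Ck^{2/d}|\Omega|^{\frac{n-1}d-1}=Ck^{2/d}|\Omega|^{-2/d}$. Therefore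
\[
\sigma_k|\Omega|^{1/d}\le Ck^{2/d}|\Omega|^{-1/d}\le Ck^{\frac2{n+1}-\frac1n}\le Ck^{\frac1n},
\]
since $\frac2{n+1}\le\frac2n$.
\end{proof}

This completes the proof of Theorem~\ref{thm:B}(i).

\begin{proof}[Proof of Corollary~\ref{cor:C}]
The first statement combines Theorems~\ref{thm:A} and~\ref{thm:B}(i). For the second, Theorem~\ref{thm:B}(i) gives $\bar\sigma_k(\Omega)\le C(kI(\Omega))^{1/n}\le CJ^{1/n}k^{1/n}$ when $I(\Omega)\le J$. Conversely, take an integer $k\ge\max\{1,J^{1/\gamma}\}$, so that $J\le k^\gamma$ and $\Phi(k,J)=(kJ)^{1/n}$ by \eqref{eq:Phi}. Theorem~\ref{thm:B}(ii) with $I=J$ gives a domain with $I(\Omega)=J$ and $\bar\sigma_k(\Omega)k^{-1/n}\ge cJ^{1/n}$.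
\end{proof}

\begin{remark}[The whole sphere]
Case B of Lemma~\ref{lem:bumps} uses that $\mathbb M$ is not compact, both for $\partial F\ne\emptyset$ and for \eqref{eq:sob}, and the restriction to a hemisphere cannot be dropped from the bound $\bar\sigma_k\le C(kI)^{1/n}$. In stereographic coordinates let $\Omega\subset\mathbb S^d$ be the complement of the closed Euclidean ball $\overline{B_r}$, $r\le\frac12$. For $u\in H^1(T)$ with $T=B_2\setminus\overline{B_1}$, mean $\bar u$ over $T$ and $\int_{\partial B_1}u=0$, the trace and Poincar\'e inequalities give $\int_{\partial B_1}u^2\le\int_{\partial B_1}(u-\bar u)^2\le C\int_T|\nabla u|^2$. Rescaling by $r$ and using that $1\le\phi\le2$ on $B_1$ and that $\phi$ is constant on $\Sigma$, we get $\int_\Sigma u^2\le Cr\int_\Omega|\nabla u|^2$ in the spherical metric whenever $\int_\Sigma u=0$. So $\sigma_1\ge c/r$ by Lemma~\ref{lem:var}(c). Since $r^nd\omega\le|\Sigma|\le(2r)^nd\omega$ and $\Omega$ contains a hemisphere, $\bar\sigma_1(\Omega)\ge c$ while $I(\Omega)\to0$ as $r\to0$.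
\end{remark}

\begin{thebibliography}{9}

\bibitem{CEG}
Colbois, El Soufi and Girouard, J. Funct. Anal. 261 (2011).

\bibitem{report}
\emph{Dirichlet-to-Neumann Maps: Spectral Theory, Inverse Problems and Applications (16w5083)},
\texttt{http://archytas.birs.ca/\allowbreak cmo-workshops/\allowbreak 2016/\allowbreak 16w5083/\allowbreak report16w5083.pdf}

\bibitem{GNY}
Grigor'yan, Netrusov and Yau, \emph{Eigenvalues of elliptic operators and geometric applications}, Surveys in Differential Geometry IX, 2004.

\end{thebibliography}
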